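# Total tardiness on one machine with release dates and preemption: strong NP-hardness

## 1. Preemptive schedules, tardiness, and two kinds of NP-hardness

**Definition (the problem $1|r_i,pmtn|\sum T_i$).** A set $N=\{1,\dots,n\}$ of jobs is to be processed on one machine, which handles at most one job at a time. Job $i$ has a positive integer processing time $p_i$, an integer release date $r_i\ge 0$ before which it cannot be processed, and an integer due date $d_i$. Preemption is allowed: a job may be interrupted and resumed later. As usual, a schedule consists of finitely many processing intervals. If $C_i$ is the completion time of job $i$, its tardiness is $T_i=\max\{0,C_i-d_i\}$. The goal is to minimize $\sum_i T_i$, which we call the cost. We write $P=\sum_i p_i$.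

*Example.* Let $r_1=0,\ p_1=3,\ d_1=4$ and $r_2=1,\ p_2=1,\ d_2=2$. Process job 1 in $[0,1)$, job 2 in $[1,2)$, job 1 in $[2,4)$. Then $C_1=4$ and $C_2=2$, and the cost is $0$. Without preemption the cost is at least $1$: if job 1 goes first, then $C_2\ge 4$ and $T_2\ge 2$; if job 2 goes first, then $C_2\ge 2$, $C_1\ge 5$ and $T_1\ge 1$.

**Definition (agreeable, anti-agreeable).** An instance is agreeable if $r_i<r_j$ implies $d_i\le d_j$ for all jobs $i,j$. It is anti-agreeable if $r_i<r_j$ implies $d_i\ge d_j$ for all $i,j$.

*Example.* The instance above has $r_1<r_2$ and $d_1=4\ge 2=d_2$, so it is anti-agreeable. Changing $d_2$ to $6$ makes it agreeable.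

**Definition (pseudo-polynomial; ordinary and strong sense).** An algorithm is pseudo-polynomial if its running time is polynomial in the input length when all numbers are written in unary. A problem is NP-hard in the ordinary sense if it is NP-hard and has a pseudo-polynomial algorithm. A decision problem is NP-complete in the strong sense if it is in NP and remains NP-hard when all numbers are written in unary. An optimization problem is NP-hard in the strong sense if its decision version, "is there a solution of cost at most $K'$?", is NP-hard with numbers in unary. A problem that is NP-hard in the strong sense has no pseudo-polynomial algorithm unless P = NP.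

*Example.* Given positive integers $b_1,\dots,b_m$ and $b$, does some subcollection sum to $b$? A table recording which sums $\le b$ can be reached with the first $k$ numbers has at most $(m+1)(b+1)$ entries, each filled in from two earlier ones. This algorithm is pseudo-polynomial. It is not polynomial, because $b$ is written with about $\log b$ digits.

**Definition (FPTAS).** A fully polynomial approximation scheme returns, for each $\varepsilon>0$, a solution of cost at most $(1+\varepsilon)$ times the optimum, in time polynomial in the input length and $1/\varepsilon$.

*Example.* If the optimum is $3$ and $\varepsilon=1/4$, the solution returned costs at most $3.75$. If costs are integers, it is optimal.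

**Definition (3-Partition).** Given $q\ge 2$, $n=3q$, and positive integers $a_1\le\dots\le a_n$ with $\sum_i a_i=qB$ and $B/4<a_i<B/2$, can $\{1,\dots,n\}$ be partitioned into sets $G_1,\dots,G_q$ with $\sum_{i\in G_j}a_i=B$ for all $j$? Each $G_j$ then has exactly three elements, since two numbers sum to less than $B$ and four to more than $B$. This problem is NP-complete in the strong sense (Garey and Johnson).

*Examples.* Take $q=2$, $B=13$, so the numbers must lie in $\{4,5,6\}$. The list $(4,4,4,4,5,5)$ is a yes-instance: $4+4+5=13$ twice. The list $(4,4,4,4,4,6)$ also sums to $26$, but it is a no-instance, because all its entries are even and $13$ is odd.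

## 2. Which kind of NP-hardness does $1|r_i,pmtn|\sum T_i$ have?

Two facts frame the problem.

* If all release dates are equal, the problem is equivalent to $1||\sum T_i$, which is NP-hard in the ordinary sense and solvable in pseudo-polynomial time (Du and Leung 1990; Lawler 1977). Hence $1|r_i,pmtn|\sum T_i$ is NP-hard.
* If the instance is agreeable, the problem, written $1|(r_i,d_i),pmtn|\sum T_i$, is NP-hard in the ordinary sense and can be solved in $O(n^4P)$ time.

The source of the problem, "Single Machine Scheduling with Release" (https://theses.lib.polyu.edu.hk/bitstream/200/4140/1/b16974438.pdf), asks about general due dates: is there a pseudo-polynomial algorithm, or is the problem NP-hard in the strong sense? The answer is the second.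

**Theorem 1.** The decision version of $1|r_i,pmtn|\sum T_i$ (is there a schedule with $\sum T_i\le K'$?) is NP-complete in the strong sense.

**Theorem 2.** Strong NP-completeness persists

(a) when restricted to anti-agreeable instances;

(b) under any limit on the number of preemptions. More precisely, every yes-instance produced by the reduction has a non-preemptive schedule of cost $\le K'$, and in every no-instance even all preemptive schedules cost $>K'$.

**Corollary.** Unless P = NP there is no pseudo-polynomial algorithm and no FPTAS for the problem, even for anti-agreeable instances.

## 3. Priority schedules, membership in NP, and small cases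

Before any reduction we need a normal form: it gives membership in NP, lets us work with unit time slots, and makes small cases computable by hand.

**Lemma 1.** For any schedule $\sigma$ with completion times $C_i$ there is a schedule $\sigma'$ that starts, interrupts and completes jobs only at integer times, with completion times $C_i'\le C_i$ for all $i$. Moreover $\sigma'$ is determined by the order of the $C_i$.

**Proof.** The $C_i$ are distinct, since two jobs cannot both be in process just before the same time. Build $\sigma'$ slot by slot: in $[t,t+1)$, $t=0,1,2,\dots$, process the job with smallest $C_i$ among those released by time $t$ and not yet finished; stay idle only if there is none. Since all $r_i,p_i$ are integers, this is a feasible schedule, and it depends only on the order of the $C_i$.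

Fix $i$ and let $H=\{l:C_l\le C_i\}$. Jobs of $H$ have priority over all other jobs. Let $t_0$ be the largest integer $\le r_i$ such that every job of $H$ with release date $<t_0$ is finished in $\sigma'$ by time $t_0$. The value $0$ qualifies, so $t_0$ exists.

We claim that every slot $[t,t+1)$ with $t_0\le t<C_i'$ is used by a job of $H$.

* If $t\ge r_i$, then $i\in H$ is available and unfinished, so the job chosen is in $H$.
* If $t_0\le t<r_i$, then $t+1\le r_i$, and $t+1$ does not qualify. So some $l\in H$ with $r_l<t+1$, that is $r_l\le t$, is unfinished at time $t+1$. It was available during the slot, so the job chosen is in $H$.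

Jobs of $H$ released before $t_0$ are finished by $t_0$. So only jobs $l\in H$ with $r_l\ge t_0$ run in these slots, and $C_i'-t_0\le\sum_{l\in H,\ r_l\ge t_0}p_l$. In $\sigma$ all these jobs are processed entirely within $[t_0,C_i]$, so the sum is at most $C_i-t_0$. Hence $C_i'\le C_i$. $\square$

**Membership in NP.** The certificate is a permutation of the jobs. The running job of the corresponding priority schedule changes only at releases and completions, so there are at most $2n$ events. We simulate from event to event and compare the cost with $K'$, all in polynomial time.

We call a schedule an *integer schedule* if every slot $[t,t+1)$, $t\in\mathbb Z_{\ge0}$, is idle or devoted to one job. By Lemma 1 we may restrict to integer schedules, and the optimum is an integer.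

**Common release date.** If all $r_i$ are equal, then in the priority schedule the set of available jobs only shrinks, so nothing is ever interrupted. Preemption does not help, and we are left with $1||\sum T_i$.

**Two jobs.** Let $r_1=0$. If $r_2\ge p_1$, running each job on release gives both jobs their smallest possible completion times. If $0<r_2<p_1$, Lemma 1 leaves two candidates. The order $(1,2)$ gives $C_1=p_1$, $C_2=p_1+p_2$. The order $(2,1)$ gives $C_2=r_2+p_2$, $C_1=p_1+p_2$. For the first example of Section 1 the costs are $0+2$ and $0+0$. In general the lemma leaves $n!$ candidates.

## 4. Walls that do not confine, and leftovers that repeat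

We look for a reduction from 3-Partition.

**Walls.** The natural first attempt builds $q$ windows of length $B$. Take jobs with $r=0$, $p=a_i$, due date $qB+q-1$, and for $k=1,\dots,q-1$ a wall job with $p=1$, released at $kB+k-1$ and due at $kB+k$. Without preemption, cost $0$ means that the walls sit exactly in their slots, there is no idle time, and each $a_i$ lies inside one window; so it means a 3-Partition. With preemption the walls confine nothing: process the $a_i$ in any order and cut a job whenever it meets a wall. Everything finishes by $qB+q-1$, so the cost is $0$ for every instance. For the no-instance $(4,4,4,4,4,6)$, $B=13$: process $4,4,4$ and one unit of the fourth job, then the wall in $[13,14)$, then $3+4+6=13$.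

So capacity controls amounts of work, and amounts can be split. A reduction must make splitting expensive: a job must pay in full as soon as any part of it is late.

**Leftovers.** The second attempt does this. Use periods $[R_j,R_{j+1})$, $j=1,\dots,q$, of length $(q-1)B$, ending at $S=R_{q+1}$. At $R_j$ release a full set of $n$ jobs $(i,j)$, $i=1,\dots,n$, with lengths $a_i$, of total length $qB$. Block the machine in $[S,F)$ for some later $F$, and leave it free from $F$ on. Give $(i,j)$ the due date $F-\Lambda a_ij$, with $\Lambda$ large and $F=S+\Lambda Bq$, so that due dates are $\ge S$.

Let $y_J$ be the part of job $J=(i,j)$ unprocessed at time $F$. If $y_J>0$, the tardiness is at least $\Lambda ja_i\ge\Lambda j\,y_J$, and the second inequality is an equality only if the job is untouched. Summing, $\sum_J j\,y_J=\sum_jY_j$, where $Y_j$ is the amount left at $F$ from periods $j,\dots,q$. These jobs have total length $(q-j+1)qB$ and only $(q-j+1)(q-1)B$ units of time before $F$, so $Y_j\ge(q-j+1)B$. If the main term, the multiple of $\Lambda$, is at its minimum, then each period leaves over a set of whole jobs of total length exactly $B$. Splitting is defeated.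

The factor $j$ matters. Without it, one could process all jobs of periods $1,\dots,q-1$ in order of release, filling $[0,S)$ exactly: their total length is $(q-1)qB=S$, and the work $jqB$ released by time $R_j$ is at least the capacity $j(q-1)B$ up to $R_{j+1}$ for $j\le q-1$, so there is no idle time. Then all of period $q$ would be left over, for every instance.

The attempt breaks at another point: nothing prevents the same index from being left over in several periods. Take $q=3$, $B=25$,
$$(a_1,\dots,a_9)=(7,8,8,8,8,8,8,10,10),\qquad \sum a_i=75 .$$
All entries lie strictly between $6.25$ and $12.5$. This is a no-instance: $25$ is odd, so each of three groups would need an odd entry, and there is only one. Yet one can leave over the jobs with indices $1,2,8$, of lengths $7,8,10$, in every period. The other jobs of the period have total length $50=(q-1)B$ and are on time. A leftover $(i,j)$ finishing at $F+c$ pays $c+\Lambda a_ij$, so the main term is $\Lambda\cdot25(1+2+3)=150\Lambda$. In shortest-first order the terms $c$ sum to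
$$7(9+8+7)+8(6+5+4)+10(3+2+1)=168+120+60=348 .$$
If each index were left over exactly once, with total $25$ per period, the main term would again be $150\Lambda$, and the smallest sum of the terms $c$ would be
$$7\cdot 9+8(8+7+6+5+4+3)+10(2+1)=63+264+30=357 .$$
So this no-instance beats the cost that a true partition would give, for every $\Lambda$. What is missing is a device forcing the leftover lengths to be exactly $a_1,\dots,a_n$.

## 5. Due dates as weights: a convex sequence of gap positions

The device is to cut the free time after $F$ into gaps of lengths $a_1,\dots,a_n$, starting at $F_1=F<F_2<\dots<F_n$, with the machine blocked between them. Capacity then bounds the leftover work at each $F_l$ from below. To exploit these bounds as in Section 4, a job of length $a_i$ that is unfinished at $F_l$ should pay at least $\Lambda a_i$ for each of the points $F_2,\dots,F_l$, in addition to a multiple of $a_ij$ for its period. That is, we want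
$$F_l-d_{ij}\ \ge\ \Lambda a_i\,(Qj+l-1)\qquad\text{for all } l=1,\dots,n, \tag{1}$$
where $Q\ge1$ is an integer parameter.

With weighted tardiness one could use weight $a_i$. Here all jobs have weight $1$: waiting from $F_l$ to $F_{l+1}$ costs every job the same. But for a partition we only need tightness in (1) when the leftover of length $a_i$ goes into gap $i$. So demand equality at $l=i$, which fixes
$$d_{ij}=F_i-\Lambda a_i(i-1+Qj). \tag{2}$$
Subtracting the equality, (1) becomes
$$F_l-F_i\ \ge\ \Lambda a_i\,(l-i)\qquad\text{for all } i,l\in\{1,\dots,n\}. \tag{3}$$
This says that the line through $(i,F_i)$ with slope $\Lambda a_i$ supports the sequence $F_l$ from below. Taking $l=i\pm1$, we see that (3) requires $\Lambda a_h\le F_{h+1}-F_h\le\Lambda a_{h+1}$ for $1\le h\le n-1$. Equally spaced gaps would therefore force $a_2=\dots=a_{n-1}$. But the $a_i$ are sorted, so we may take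
$$F_{h+1}=F_h+\Lambda a_h, \tag{4}$$
a convex sequence. Then (3) holds for all $i,l$:

* if $l\ge i$, then $F_l-F_i=\Lambda\sum_{h=i}^{l-1}a_h\ge\Lambda(l-i)a_i$;
* if $l<i$, then $F_i-F_l=\Lambda\sum_{h=l}^{i-1}a_h\le\Lambda(i-l)a_i$.

*Check.* For $a=(4,4,4,4,5,5)$ the numbers $(F_l-F)/\Lambda$ are $0,4,8,12,16,21$. The supporting line at $l=6$ has slope $5$ and values $-4,1,6,11,16,21$, never above.

## 6. The instance built from a 3-Partition instance

We now fix all data. The blocked time consists of many unit jobs. Two parameters stay free because Theorem 2(a) needs other values than Theorem 1: an integer $Q\ge1$, and the due dates $\delta_t$ below. **For Theorem 1 take $Q=1$ and $\delta_t=t+1$.** Set $\Lambda=qB+1$.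

* **Periods.** $R_j=(j-1)(q-1)B$ for $j=1,\dots,q+1$, and $S=R_{q+1}=q(q-1)B$. Period $j$ is $[R_j,R_{j+1})$, of length $(q-1)B$.
* **Times.** $F=S+\Lambda B(n+Qq)$, $F_1=F$, and (4), so $F_l=F+\Lambda\sum_{h<l}a_h$.
* **Gaps.** Gap $h$ is $[F_h,F_h+a_h)$ for $h=1,\dots,n$.
* **Blocks.** $[S,F)$, and $[F_h+a_h,F_{h+1})$ of length $(\Lambda-1)a_h$ for $h=1,\dots,n-1$. Let $\mathcal B$ be the set of integers $t$ such that $[t,t+1)$ lies in a block.
* **Block jobs.** For each $t\in\mathcal B$ a job $u_t$ with release date $t$, processing time $1$, and due date $\delta_t$, an integer with $0\le\delta_t\le t+1$.
* **Regular jobs.** For $1\le i\le n$, $1\le j\le q$, a job $(i,j)$ with release date $R_j$, processing time $a_i$, and due date $d_{ij}$ given by (2).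

Since $F_i\ge F$ and $\Lambda a_i(i-1+Qj)\le\Lambda B(n+Qq)$,
$$d_{ij}\ge S\qquad\text{for all } i,j. \tag{5}$$

Put $A_l=\sum_{h\ge l}a_h$ (so $A_1=qB$, $A_{n+1}=0$) and
$$V=Q\sum_{j=1}^q(q-j+1)B+\sum_{l=2}^nA_l,\qquad D_0=\sum_{t\in\mathcal B}(t+1-\delta_t),\qquad K'=D_0+\Lambda V+qB .$$
Here $\Lambda V$ will be the main term, and $qB<\Lambda$ is the allowance for the time the leftover jobs spend inside their gaps.

**Size.** There are $nq$ regular jobs and at most $F_n$ block jobs, and $F_n\le S+\Lambda B(n+Qq)+\Lambda qB$. For $Q$ polynomial in $q$, the number of jobs and all numbers, including $K'$, are bounded by a polynomial in $q$ and $B$. So the construction takes polynomial time, and its output written in unary has polynomial length, when 3-Partition is encoded in unary.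

*Example.* Let $q=2$, $B=13$, $a=(4,4,4,4,5,5)$, $Q=1$, $\delta_t=t+1$. Then $\Lambda=27$, the periods are $[0,13)$ and $[13,26)$, $S=26$, $F=26+27\cdot13\cdot8=2834$, and $F_1,\dots,F_6$ are $2834,2942,3050,3158,3266,3401$. Gap 1 is $[2834,2838)$ and is followed by the block $[2838,2942)$. Further $d_{11}=2834-108=2726$ and $d_{62}=3401-135\cdot7=2456$. Finally $V=13(2+1)+69=108$, since $\sum_{l\ge2}A_l=\sum_i(i-1)a_i=4(0+1+2+3)+5(4+5)=69$; $D_0=0$; and $K'=27\cdot108+26=2942$.

## 7. Block jobs can be assumed in place

**Lemma 2.** Any integer schedule can be transformed, without increasing $\sum T_i$, into an integer schedule in which $u_t$ occupies $[t,t+1)$ for every $t\in\mathcal B$. In such a schedule the block jobs contribute exactly $D_0$.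

**Proof.** Treat the $t\in\mathcal B$ in increasing order. Suppose $u_t$ occupies slot $t'\ne t$; then $t'>t$, because $u_t$ is released at $t$. Exchange the contents of slots $t$ and $t'$. This is feasible: $u_t$ is available at $t$, and the other content, if any, moves later.

Since $\delta_t\le t+1$, the job $u_t$ is never early, so its tardiness drops by exactly $t'-t$. If slot $t$ contained a job $x$, then $C_x\ge t+1$ before the exchange, and afterwards its completion time is at most $\max\{C_x,t'+1\}$. So $C_x$, and therefore $T_x$, grows by at most $t'-t$. All other jobs are unaffected. The total does not increase.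

Slots below $t$ are untouched, so the block jobs already placed stay in place. After all steps $u_t$ completes at $t+1$ with tardiness $t+1-\delta_t\ge0$, and the sum of these is $D_0$. $\square$

## 8. From a partition to a non-preemptive schedule of cost $K'$

This section shows that yes-instances give cost at most $K'$. Let $G_1,\dots,G_q$ be a solution and let $j(i)$ be the index with $i\in G_{j(i)}$. Process each $u_t$ in $[t,t+1)$; this costs $D_0$. In period $j$ process, without interruption, the jobs $(i,j)$ with $i\notin G_j$. Their total length is $qB-B$, exactly the length of the period, and they finish by $S\le d_{ij}$, hence on time. Process $(i,j(i))$ exactly in gap $i$; it has length $a_i$ and was released before $S\le F_i$. It completes at $F_i+a_i$, so by (2) its tardiness is $a_i+\Lambda a_i(i-1+Qj(i))$. The total cost is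
$$D_0+qB+\Lambda\Big[\sum_i(i-1)a_i+Q\sum_{j}jB\Big].$$
Each $a_h$ occurs in $A_l$ for $2\le l\le h$, so $\sum_{l=2}^nA_l=\sum_h(h-1)a_h$. Also $\sum_j(q-j+1)=\sum_jj$. Hence the bracket is $V$ and the cost is $K'$. No job is interrupted.

*Check.* In the example take $G_1=\{1,2,5\}$, $G_2=\{3,4,6\}$. The jobs in gaps $1,\dots,6$ have tardiness $112,220,436,544,680,950$, with sum $2942=K'$.

## 9. From a schedule of cost at most $K'$ to a partition

Take any preemptive schedule of cost $\le K'$. By Lemmas 1 and 2 we may assume that it is an integer schedule with all block jobs in place. Then the regular jobs run only outside the blocks, and their total tardiness is at most $\Lambda V+qB$.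

Let $y_J(t)$ be the unprocessed amount of regular job $J$ at time $t$. Let $U$ be the set of regular jobs with $y_J(F)>0$, and for $J\in U$ let $l_J=\max\{l\in\{1,\dots,n\}:y_J(F_l)>0\}$. This exists because $F_1=F$.

**Step 1: each late job pays in proportion to its length.** Let $J=(i,j)\in U$. Then $J$ is unfinished at $F_{l_J}$, so $C_J>F_{l_J}$. By (2) and (3),
$$T_J\ \ge\ F_{l_J}-d_{ij}=(F_{l_J}-F_i)+\Lambda a_i(i-1+Qj)\ \ge\ \Lambda a_i(Qj+l_J-1).$$
Put $X=\sum_{J=(i,j)\in U}a_i(Qj+l_J-1)$. The regular jobs have total tardiness at least $\Lambda X$.

**Step 2: replace full lengths by remaining amounts.** Capacity bounds concern amounts, so we bound $X$ below by amounts. For $J=(i,j)\in U$ we have $y_J(t)\le a_i$, and $y_J(F_l)=0$ for $l>l_J$. Hence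
$$Qj\,a_i\ge Qj\,y_J(F),\qquad (l_J-1)a_i\ge\sum_{l=2}^{l_J}y_J(F_l)=\sum_{l=2}^{n}y_J(F_l). \tag{6}$$
Summing over $U$,
$$X\ \ge\ X':=\sum_{J=(i,j)\in U}\Big[Qj\,y_J(F)+\sum_{l=2}^ny_J(F_l)\Big]=Q\sum_{j=1}^qY_j+\sum_{l=2}^nZ_l .$$
Here $Y_j$ is the total amount remaining at $F$ of regular jobs of periods $j,\dots,q$, and $Z_l$ is the total amount of all regular jobs remaining at $F_l$. The last equality holds because a job of period $j$ is counted in exactly the $j$ quantities $Y_1,\dots,Y_j$, and jobs outside $U$ have nothing left from $F$ on.

**Step 3: capacity bounds $X'$ from below by $V$.** Jobs of periods $\ge j$ have total length $(q-j+1)qB$. Since $[S,F)$ is a block, before $F$ they can run only in $[R_j,S)$, of length $(q-j+1)(q-1)B$. So $Y_j\ge(q-j+1)B$. All regular jobs together have length $q^2B$, and the time outside blocks before $F_l$ is $q(q-1)B+\sum_{h<l}a_h$. So $Z_l\ge qB-\sum_{h<l}a_h=A_l$. Hence $X'\ge V$.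

**Step 4: all the inequalities are equalities.** This turns the cost bound into structure. We have $\Lambda X\le\Lambda V+qB<\Lambda(V+1)$, so $X<V+1$. Since $X$ and $V$ are integers, $X\le V$. With $X\ge X'\ge V$ we get $X=X'=V$.

* (i) $X=X'$ forces equality in both parts of (6) for each $J=(i,j)\in U$. As $Qj>0$ and $y_J(F_l)\le a_i$, we get $y_J(F_l)=a_i$ for all $1\le l\le l_J$. Thus a late job is untouched at $F$, and stays untouched up to $F_{l_J}$.
* (ii) $X'=V$ with $Q\ge1$ and the bounds of Step 3 forces $Y_j=(q-j+1)B$ for all $j$ and $Z_l=A_l$ for $2\le l\le n$. Also $Z_1=Y_1=qB=A_1$.

**Step 5: each period leaves over length exactly $B$.** Put $Y_{q+1}=0$. By (ii), $Y_j-Y_{j+1}=B$ is the amount of period-$j$ jobs remaining at $F$. By (i) these are whole jobs. So for each $j$ the jobs of $U$ from period $j$ have total length $B$.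

**Step 6: the leftover lengths are $a_1,\dots,a_n$, once each.** This is what the attempt of Section 4 could not force. By (i), $Z_l$ is the total length of the jobs $J\in U$ with $l_J\ge l$. So by (ii) the jobs with $l_J=l$ have total length $A_l-A_{l+1}=a_l$, for $l=1,\dots,n$. Since $a_l>0$, there is at least one such job. Every job has length $>B/4$, so two of them would have total length $>B/2>a_l$. Hence exactly one job $J_l=(i_l,j_l)\in U$ has $l_J=l$, and $a_{i_l}=a_l$. So $U=\{J_1,\dots,J_n\}$. (Possibly $i_l\ne l$ if lengths repeat; only the lengths matter.)

**Step 7: read off the partition.** Put $G_j=\{l:j_l=j\}$. These sets partition $\{1,\dots,n\}$. By Steps 5 and 6, $\sum_{l\in G_j}a_l=\sum_{l\in G_j}a_{i_l}=B$. So the 3-Partition instance is a yes-instance.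

**Proof of Theorem 1.** Section 3 gives membership in NP. With $Q=1$ and $\delta_t=t+1$, Sections 8 and 9 show that cost $\le K'$ is possible exactly for yes-instances, and by Section 6 the reduction is polynomial with all numbers in unary. $\blacksquare$

## 10. Making the instance anti-agreeable

For Theorem 2(a) membership in NP is inherited: whether an instance is anti-agreeable can be checked in polynomial time. It remains to choose the free parameters, after a preliminary change of the 3-Partition instance.

**Step 1: make the numbers nearly equal.** The due date (2) contains $-\Lambda Qa_ij$. It should decrease with $j$ even when $a_i$ changes at the same time, so the $a_i$ must be close to each other. Replace $(a_i,B)$ by $(a_i+c,\,B+3c)$ with $c=qB$. The new sum is $qB+3qc=q(B+3c)$. The size condition survives, since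
$$a_i+c>\tfrac B4+c>\tfrac{B+3c}4,\qquad a_i+c<\tfrac B2+c<\tfrac{B+3c}2 .$$
Groups have exactly three elements in both instances, so the same partitions are solutions of both. The numbers stay polynomial in $q$ and the old $B$. Rename the new instance $(a_i,B)$ and write $B_{\rm old}$ for the old bound. The differences are unchanged, so $a_n-a_1<B_{\rm old}/4$, while $a_1>qB_{\rm old}$. Hence
$$a_n<a_1\Big(1+\frac1{4q}\Big). \tag{7}$$

**Step 2: choose the parameters.** Apply the construction with $Q=6n$ and $\delta_t=S$ for all $t\in\mathcal B$. This is allowed, since $t\ge S$ and so $0\le\delta_t\le t+1$. Sections 6 to 9 were written for every integer $Q\ge1$ and all such $\delta_t$, and $Q$ is polynomial in $q$. So the reduction is correct and polynomial.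

**Step 3: check that $r<r'$ implies $d\ge d'$.**

* *Two block jobs.* Their due dates are equal.
* *A regular and a block job.* The regular one is released first, as $R_j\le R_q<S\le t$, and $d_{ij}\ge S=\delta_t$ by (5).
* *Two regular jobs $(i,j)$, $(i',j')$ with $j<j'$.* Let
$$e_i=F_i-\Lambda a_i(i-1)=F-\Lambda\sum_{h<i}(a_i-a_h).$$
The sum has fewer than $n$ terms, each in $[0,B)$, so $F-\Lambda nB\le e_i\le F$. By (2), $d_{ij}=e_i-\Lambda Qa_ij$. Using $j'\ge j+1$, (7), $j\le q$ and $a_1>B/4$,
$$a_{i'}j'-a_ij\ \ge\ a_1(j+1)-a_1\Big(1+\frac1{4q}\Big)j=a_1\Big(1-\frac j{4q}\Big)\ \ge\ \tfrac34a_1\ >\ \tfrac3{16}B .$$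
Hence
$$d_{ij}-d_{i'j'}=(e_i-e_{i'})+\Lambda Q(a_{i'}j'-a_ij)\ \ge\ -\Lambda nB+\Lambda\cdot6n\cdot\tfrac3{16}B=\Lambda nB\Big(\tfrac{18}{16}-1\Big)>0 .$$

Regular jobs with the same $j$ have equal release dates, so no condition arises. The instance is anti-agreeable, which proves Theorem 2(a). $\blacksquare$

## 11. Limiting the number of preemptions

A limit on preemptions bounds the number of interruptions of each job, or of all jobs together, by given numbers, fixed or part of the input.

**Hardness.** The schedule of Section 8 is non-preemptive, so it obeys every limit. The argument of Section 9 applies to all preemptive schedules, so in a no-instance every schedule costs more than $K'$. This is the precise statement in Theorem 2(b), and the same reduction works under every limit.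

**Membership in NP.** The priority schedule of Lemma 1 may violate a limit, so another certificate is needed. Call a maximal processing interval of a job a piece; a job with $k$ pieces is interrupted $k-1$ times.

**Lemma 3.** From any schedule of $n$ jobs one obtains a schedule in which no job completes later or has more pieces, and the total number of pieces is at most $2n(n+1)$.

**Proof.** Let $e_0<e_1<\dots<e_m$ be the time $0$ together with all release dates and completion times; so $m\le2n$, and all processing lies in $[e_0,e_m)$. Consider $I_k=[e_{k-1},e_k)$. Every job processed in $I_k$ was released by $e_{k-1}$, so the work inside $I_k$ may be reordered freely. Let $w$ be the job running at the start of $I_k$ and $z$ the job running at its end, if they exist. Reorder so that each job's work in $I_k$ is contiguous, with $w$ first and $z$ last, and with idle time, if any, just before $z$ (or at the end if there is no $z$). The only exception is $w=z$ when this job does not fill $I_k$: then keep its first segment at the start and put the rest of its work in $I_k$ at the end.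

Each job now has no more segments in $I_k$ than before; in the exceptional case the job had at least two and now has two. A job that ran without a break across some $e_k$ still does. So no job has more pieces. A job that completed at $e_k$ still has all its work done by $e_k$. Each $I_k$ contains at most $n+1$ segments, so there are at most $2n(n+1)$ pieces. $\square$

The certificate is the sequence $J_1,\dots,J_M$ of jobs to which the successive pieces belong, with $M\le2n(n+1)$ and each limit respected. To verify it, solve the linear program with variables $s_k,x_k\ge0$ (start and length of the $k$-th piece) and $T_i\ge0$: minimize $\sum_iT_i$ subject to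
$$s_k\ge r_{J_k},\qquad s_{k+1}\ge s_k+x_k,\qquad \sum_{k:J_k=i}x_k=p_i,\qquad T_i\ge s_k+x_k-d_i\ \text{ whenever } J_k=i .$$
Linear programs are solvable in polynomial time. A feasible point gives a schedule of cost at most $\sum_iT_i$ in which job $i$ has at most as many pieces as it has entries in the sequence, since pieces of length $0$ are dropped. Conversely, by Lemma 3 every schedule of cost $\le K'$ obeying the limit yields such a sequence whose program has value $\le K'$. So the limited problem is in NP, and Theorem 2(b) is proved. $\blacksquare$

## 12. No pseudo-polynomial algorithm and no FPTAS

**Proof of the Corollary.** Use the anti-agreeable instances of Section 10. In them $P$, all data, and $K'$ are bounded by a polynomial in the unary size of the 3-Partition instance. The optimum is also polynomially bounded: a schedule without unnecessary idle time finishes by the largest release date plus $P$, and due dates are nonnegative. A pseudo-polynomial algorithm would therefore solve 3-Partition in polynomial time in the unary encoding, which is impossible unless P = NP.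

Suppose there were an FPTAS. Run it with $\varepsilon=1/(K'+1)$; since $K'$ is polynomially bounded, this takes polynomial time. Let $c$ be the cost of its output and $\mathrm{opt}$ the optimum, an integer by Lemma 1. If $\mathrm{opt}\le K'$, then $c\le\mathrm{opt}+\mathrm{opt}/(K'+1)<\mathrm{opt}+1\le K'+1$. If $\mathrm{opt}>K'$, then $c\ge\mathrm{opt}\ge K'+1$. So comparing $c$ with $K'+1$ decides whether $\mathrm{opt}\le K'$, that is, it decides 3-Partition. Again this is impossible unless P = NP. $\blacksquare$
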